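
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Predicate $\mathbf{S5}$ with two variables and one monadic letter is undecidable}


\begin{abstract}
We show that the set of theorems of the predicate modal logic $\mathbf{QS5}$ that contain only two individual variables and a single monadic predicate letter is undecidable, in fact $\Sigma^0_1$-complete. This refutes a conjecture. The proof reduces the tiling problem for the quadrant to the fragment. It has two ideas: the current world serves as a third individual variable, and a definable chain of individuals attaches labels to worlds, so that one monadic letter does the work of many. The same formulas settle every recursively enumerable logic between $\mathbf{QK}$ and $\mathbf{QS5}$, and they give undecidability over finite models as well. With one variable the fragment of $\mathbf{QS5}$ is decidable, and so is the two-variable fragment of the minimal predicate extension of every normal modal logic properly extending $\mathbf{S5}$.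
\end{abstract}

\section{The question and the answer}

First-order modal formulas are built from countably many individual variables and predicate letters of all arities, without equality, constants or function symbols; propositional letters are predicate letters of arity $0$. For a propositional normal modal logic $L$, let $\mathbf QL$ be its minimal predicate extension: the smallest set of first-order modal formulas that contains classical predicate logic and $L$ and is closed under modus ponens, necessitation, generalization and substitution of formulas for predicate letters. Thus $\mathbf{QK}$ and $\mathbf{QS5}$ are the minimal predicate extensions of $\mathbf K$ and $\mathbf{S5}$. Let $\mathcal F$ be the set of formulas built from one monadic letter $P$ and two individual variables $x,y$ by $\bot$, the Boolean connectives, $\Box$, $\Diamond$, $\forall$ and $\exists$.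

It is known that every sublogic of $\mathbf{QGL}$, every sublogic of $\mathbf{QGrz}$ and every sublogic of $\mathbf{QKTB}$ is undecidable (indeed $\Sigma^0_1$-complete, for the recursively enumerable ones) already in the fragment $\mathcal F$, and that the same holds for their extensions with the Barcan formula. For $\mathbf{QS5}$ it was conjectured that $\mathbf{QS5}\cap\mathcal F$ is decidable; the problem is posed in \cite{source}.

\paragraph{What a model is.}
A \emph{universal constant-domain model} consists of a nonempty set of worlds, every two of which are accessible from one another, one nonempty domain $D$ for all worlds, and interpretations of the predicate letters at each world. If $P$ is the only letter, such a model is simply a $0/1$ matrix indexed by worlds and individuals: the entry at $(w,d)$ says whether $P(d)$ holds at $w$. A formula is evaluated at a current world; $\Box$ and $\Diamond$ move to an arbitrary world, while $\forall$ and $\exists$ range over individuals. $\mathbf{QS5}$ is the logic of these models (see (C2) and Lemma~\ref{lem:sound} below).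

\paragraph{Which answer one would guess.}
If there are only $n$ worlds, the matrix amounts to $n$ unary predicates on $D$, and we are in classical monadic logic, which is decidable. If there is only one individual variable, then that variable and the current world are the two variables of a two-variable first-order formula, and two-variable logic is decidable. Section~\ref{sec:sharp} makes both remarks precise. With two individual variables and unboundedly many worlds, neither argument applies. Still, there seems to be little to work with. To make one letter play the role of many, one would like to tell different kinds of worlds apart, and the natural tool for this is the shape of the accessibility relation. In $\mathbf{S5}$ it has no shape: all worlds see all worlds. So one may well guess that the fragment is decidable. It is not.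

\paragraph{Results.}
Let $\mathbf{QS5}_{fin}$ be the set of formulas valid in all universal constant-domain models with finitely many worlds and a finite domain. Then $\mathbf{QK}\subseteq\mathbf{QS5}\subseteq\mathbf{QS5}_{fin}$; the second inclusion is soundness (Lemma~\ref{lem:sound}).

\begin{theorem}\label{thm:main}
$\mathbf{QS5}\cap\mathcal F$ is undecidable; it is $\Sigma^0_1$-complete. Hence the conjecture is false.
\end{theorem}

\begin{theorem}\label{thm:range}
\begin{enumerate}
\item If $X$ is any set of formulas with $\mathbf{QK}\subseteq X\subseteq\mathbf{QS5}$, then $X\cap\mathcal F$ is $\Sigma^0_1$-hard. Hence it is $\Sigma^0_1$-complete if $X$ is recursively enumerable.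
\item If $\mathbf{QK}\subseteq X\subseteq\mathbf{QS5}_{fin}$, then $X\cap\mathcal F$ is undecidable. Moreover, $\mathbf{QS5}_{fin}\cap\mathcal F$ is not recursively enumerable.
\end{enumerate}
\end{theorem}

Part~(1) covers every logic between $\mathbf{QK}$ and $\mathbf{QS5}$, with or without the Barcan formula, which is itself a theorem of $\mathbf{QS5}$.

\begin{theorem}\label{thm:sharp}
\begin{enumerate}
\item With one individual variable instead of two, the fragment of $\mathbf{QS5}$ is decidable.
\item Let $L\supseteq\mathbf{S5}$ be a propositional normal modal logic. Then $\mathbf QL\cap\mathcal F$ is undecidable if and only if $L=\mathbf{S5}$.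
\end{enumerate}
\end{theorem}

The two ideas behind Theorems~\ref{thm:main} and~\ref{thm:range} are shown on small cases in Section~\ref{sec:ideas} and put together in Section~\ref{sec:formula}. Sections~\ref{sec:force} and~\ref{sec:model} prove the two directions of the reduction, and Section~\ref{sec:proofs} draws the conclusions. Theorem~\ref{thm:sharp} is proved in Section~\ref{sec:sharp}.

\section{Facts used}\label{sec:facts}

\paragraph{Kripke semantics.}
An \emph{expanding-domain} Kripke model has an accessibility relation $R$ and nonempty domains $D_w$ such that $wRw'$ implies $D_w\subseteq D_{w'}$; quantifiers at $w$ range over $D_w$. We write $w\models\varphi(d)$ when $\varphi$ holds at $w$ with its free variable interpreted by $d\in D_w$, and similarly for more variables. A formula is \emph{valid} in a class of models if it holds at every world $w$ under every assignment of elements of the domain of $w$. A set of formulas is \emph{$\mathbf{QS5}$-consistent} if $\mathbf{QS5}$ does not contain the negation of a finite conjunction of its members.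

\begin{itemize}
\item[(C1)] $\mathbf{QK}$ is complete for expanding-domain Kripke models \cite[Ch.~15]{HC}.
\item[(C2)] $\mathbf{QS5}$ proves the Barcan formula and is strongly complete for universal constant-domain models: every $\mathbf{QS5}$-consistent set of formulas is satisfied at some world of such a model under some assignment \cite{Kripke}, \cite[Chs.~13--14]{HC}.
\end{itemize}

Of these completeness facts, the proofs of Theorems~\ref{thm:main} and~\ref{thm:range} need only (C1), together with soundness; the completeness in (C2) is used only in Section~\ref{sec:sharp}. Soundness is routine; here it is in the form needed.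

\begin{lemma}[Soundness]\label{lem:sound}
Let $W$ be a nonempty set and let $L$ be a propositional normal modal logic all of whose formulas are valid in the frame $(W,W\times W)$. Then every formula of $\mathbf QL$ is valid in all constant-domain models over this frame. In particular, every formula of\/ $\mathbf{QS5}$ is valid in all universal constant-domain models.
\end{lemma}

\begin{proof}
We show that the set of formulas valid in all constant-domain models over this frame contains the axioms and is closed under the rules. At each world, connectives and quantifiers are evaluated classically over the fixed domain, and assignments do not depend on the world; so classical predicate logic is valid. The formulas of $L$ are valid by assumption. Modus ponens, necessitation and generalization preserve validity. If a substitution instance of $\psi$ fails in a model under some assignment, then $\psi$ fails, at the same world and under the same assignment, in the model over the same frame where the replaced letters are reinterpreted by the relations that the substituted formulas define at each world, their additional free variables being fixed by the assignment. (As usual, bound variables are renamed so that these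 additional variables are not captured.) So substitution preserves validity too. Finally, $\mathbf{S5}$ is valid in every frame $(W,W\times W)$.
\end{proof}

\paragraph{Tilings.}
A \emph{tile system} is $\mathcal T=(\{1,\dots,k\},H,V)$ with $k\ge1$ and $H,V\subseteq\{1,\dots,k\}^2$. For $I=\mathbb N$ or $I=\mathbb Z/p$, we say that $\tau:I^2\to\{1,\dots,k\}$ \emph{respects} $\mathcal T$ if
\[
(\tau(m,n),\tau(m+1,n))\in H\quad\text{and}\quad(\tau(m,n),\tau(m,n+1))\in V\qquad\text{for all }m,n\in I.
\]
$\mathcal T$ \emph{has a tiling} if some $\tau:\mathbb N^2\to\{1,\dots,k\}$ respects it, and it is \emph{periodic} if, for some $p\ge1$, some $\tau:(\mathbb Z/p)^2\to\{1,\dots,k\}$ does. Composing with the projection $\mathbb Z/2p\to\mathbb Z/p$ in both coordinates, we may always take $p\ge2$.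

\begin{itemize}
\item[(T1)] The set of tile systems without a tiling is $\Sigma^0_1$-complete \cite{Berger,Robinson}.
\item[(T2)] No recursive set contains all tile systems without a tiling and no periodic one \cite{GK}; see also \cite{BGG}.
\end{itemize}

\section{Two ideas in small cases}\label{sec:ideas}

We want to describe a tiling in which individuals serve as coordinates. Some individuals, selected by a formula $A(x)$, are columns $a_m$ of the grid; others, selected by $B(x)$, are rows $b_n$; and a formula $R_i(x,y)$, symmetric in $x$ and $y$, says that tile $i$ lies at the crossing of $x$ and $y$. There are two obstacles: we have too few variables and too few predicate letters.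

\subsection{The current world as a third variable}

Suppose for the moment that $A,B,R_i$ are available and that their truth does not depend on the world. The horizontal condition says that every column $x$ has a next column $y$ such that, for every row $z$, the tiles at $(x,z)$ and $(y,z)$ form a pair in $H$. This uses three variables, and only two are allowed.

But a modal formula always carries one more, hidden parameter: the world at which it is evaluated. Suppose that a formula $E(x)$ says ``the current world points at $x$''. Put
\[
S_i(x):=\exists y\,(E(y)\wedge R_i(x,y)),\qquad S_j(y):=\exists x\,(E(x)\wedge R_j(y,x)).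
\]
Then $S_i(x)$ says that tile $i$ lies at the crossing of $x$ and an object pointed at. Both formulas are written with $x$ and $y$ alone, by rebinding. The quantifier ``for every row $z$'' becomes $\Box$, ``at every world, whatever it points at'', and the condition on $x,y$ becomes
\[
\Box\bigwedge_{(i,j)\notin H}\neg(S_i(x)\wedge S_j(y)).
\]

The smallest instance has columns $a,a'$, a row $b$, tile $1$ at $(a,b)$, tile $2$ at $(a',b)$, and a world $e$ that points at $b$. At $e$, the individual $b$ witnesses both $S_1(a)$ and $S_2(a')$. So if $(1,2)\notin H$, the displayed condition fails for $x=a$, $y=a'$: the column $a'$ cannot be the successor of $a$. The point is that $a$, $a'$ and $b$ are compared although no formula names all three. To force the comparison, we need only that every row is pointed at by some world, that is, $\Diamond E(b)$. When we build a model from a tiling, we shall also let each world point at no more than one object, so that nothing else is compared.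

\subsection{Labels for worlds}\label{sec:labels}

The second obstacle is that all these formulas must be written with $P$ alone. If worlds had labels, say closed formulas $Q_2,Q_3,\dots$ true at different kinds of worlds, then one letter would act as many: $\Diamond(Q_j\wedge P(x))$ would be a unary predicate for each $j$, and $\Diamond(Q_j\wedge P(x)\wedge P(y))$ a binary one. Since accessibility cannot supply labels, we let individuals supply them. Define
\[
x\prec y\;:=\;\Box(P(x)\to P(y))\wedge\Diamond(P(y)\wedge\neg P(x)).
\]
In a universal constant-domain model, let $[d]$ be the set of worlds at which $P(d)$ holds. Then $d\prec d'$ holds, at any world, if and only if $[d]\subsetneq[d']$. So $\prec$ is a strict partial order of the individuals, the same at every world. If it contains a chain $c_\ell\prec\dots\prec c_1$, then the elements of the chain satisfying $P$ at a given world form a (possibly empty) initial segment $c_1,\dots,c_j$, and the number $j$ can serve as a label. To read it off, define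
\begin{gather*}
\lambda_1(x):=\top,\qquad \lambda_{j+1}(x):=\exists y\,(\lambda_j(y)\wedge x\prec y),\\
\Lambda_j:=\exists x\,(P(x)\wedge\lambda_j(x)),\qquad Q_j:=\Lambda_j\wedge\neg\Lambda_{j+1},\\
N(x):=\neg\exists y\,(x\prec y)\wedge\neg\exists y\,(y\prec x).
\end{gather*}
Here and below, an abbreviation written for $x$ is used for $y$ by interchanging $x$ and $y$ throughout, bound occurrences included. For instance, $\lambda_3(x)=\exists y\,(\exists x\,(\top\wedge y\prec x)\wedge x\prec y)$, so only two variables occur. In a closed formula such as $Q_j$ the interchange only renames bound variables and does not affect truth.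

In a universal constant-domain model, $\lambda_j(x)$ says that some chain $x=d_j\prec\dots\prec d_1$ goes up from $x$; the sentence $Q_j$ says that $P$ reaches depth $j$ at the current world but not $j+1$; and $N(x)$ says that $x$ is neither above nor below anything. If $\prec$ consists of the chain $c_\ell\prec\dots\prec c_1$ and nothing else, then $Q_j$ expresses the label $j$ for $2\le j\le\ell$, and $N$ separates the coordinates from the chain.

\paragraph{The smallest case.}
We realize two different predicates $A(x):=N(x)\wedge\Diamond(Q_2\wedge P(x))$ and $B(x):=N(x)\wedge\Diamond(Q_3\wedge P(x))$ with one column $a$ and one row $b$. Take the domain $\{a,b,c_1,c_2,c_3\}$ and six worlds, each given by the set of individuals satisfying $P$: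
\begin{gather*}
u=\{a,b\},\qquad g_1=\{c_1\},\qquad g_2=\{c_1,c_2\},\qquad g_3=\{c_1,c_2,c_3\},\\
\alpha=\{a,c_1,c_2\},\qquad \beta=\{b,c_1,c_2,c_3\}.
\end{gather*}
Listing for each individual the worlds that contain it,
\begin{gather*}
[c_1]=\{g_1,g_2,g_3,\alpha,\beta\},\qquad [c_2]=\{g_2,g_3,\alpha,\beta\},\qquad [c_3]=\{g_3,\beta\},\\
[a]=\{u,\alpha\},\qquad [b]=\{u,\beta\}.
\end{gather*}
Hence $c_3\prec c_2\prec c_1$, and there are no other relations except $c_3\prec c_1$. So $\lambda_2$ holds of $c_2,c_3$; $\lambda_3$ holds of $c_3$ only; $\lambda_4$ holds of nothing. Therefore $Q_2$ is true exactly at $g_2,\alpha$, and $Q_3$ exactly at $g_3,\beta$. Since $N$ holds exactly of $a$ and $b$, we get $A$ exactly of $a$ and $B$ exactly of $b$.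

The worlds $u$ and $g_j$ carry no information about $A$ and $B$; their purpose is to keep the order clean. Without $u$ we would have $[a]=\{\alpha\}\subsetneq[c_2]\subsetneq[c_1]$, so $N(a)$ would fail and $\alpha$ would lose its label, because $\lambda_3(a)$ makes $\Lambda_3$ true there. Without $g_1$ we would have $[c_1]=[c_2]$, and the chain would be shorter. Without $g_3$ we would have $[c_3]=\{\beta\}\subsetneq[b]$, so $N(b)$ would fail. (The world $g_2$ could be omitted here; we keep it for uniformity.) Labels start at $2$ because $\Lambda_1$ is equivalent to $\exists x\,P(x)$, so $Q_1$ would be true at $u$ as well as at $g_1$.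

\section{The formula $\Phi_{\mathcal T}$}\label{sec:formula}

Fix a tile system $\mathcal T=(\{1,\dots,k\},H,V)$ and put $\ell=k+4$. With $\prec,\lambda_j,\Lambda_j,Q_j,N$ as above, where $Q_j$ is used for $2\le j\le\ell$, we spend label $2$ on columns, label $3$ on rows, label $4$ on pointing, and label $4+i$ on tile $i$:
\begin{align*}
A(x)&:=N(x)\wedge\Diamond(Q_2\wedge P(x)), & B(x)&:=N(x)\wedge\Diamond(Q_3\wedge P(x)),\\
E(x)&:=Q_4\wedge P(x)\wedge N(x), & R_i(x,y)&:=\Diamond(Q_{4+i}\wedge P(x)\wedge P(y)),\\
S_i(x)&:=\exists y\,(E(y)\wedge R_i(x,y)) & &(1\le i\le k).
\end{align*}
Let $\Phi_{\mathcal T}$ be the conjunction of the following sentences: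
\begin{gather}
\exists x\,A(x)\wedge\exists x\,B(x)\tag{F1}\label{F1}\\
\forall x\,\bigl(A(x)\vee B(x)\to\Diamond E(x)\bigr)\tag{F2}\label{F2}\\
\forall x\forall y\,\Bigl(A(x)\wedge B(y)\to\bigvee_{i}R_i(x,y)\Bigr)\tag{F3}\label{F3}\\
\forall x\,\Bigl(A(x)\to\exists y\,\Bigl(A(y)\wedge\Box\bigwedge_{(i,j)\notin H}\neg(S_i(x)\wedge S_j(y))\Bigr)\Bigr)\tag{F4}\label{F4}\\
\forall x\,\Bigl(B(x)\to\exists y\,\Bigl(B(y)\wedge\Box\bigwedge_{(i,j)\notin V}\neg(S_i(x)\wedge S_j(y))\Bigr)\Bigr)\tag{F5}\label{F5}\\
\bigwedge_i\forall x\forall y\,\bigl(R_i(x,y)\to\Box R_i(x,y)\bigr)\tag{F6}\label{F6}
\end{gather}
Here $i,j$ range over $\{1,\dots,k\}$, and an empty conjunction is $\top$. Clearly $\Phi_{\mathcal T}$ is a sentence of $\mathcal F$, computable from $\mathcal T$.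

Sentence \eqref{F2} says that every coordinate is pointed at by some accessible world. One pointing label serves both directions: worlds pointing at rows test \eqref{F4}, worlds pointing at columns test \eqref{F5}. Since $R_i$ begins with $\Diamond$, sentence \eqref{F6} is a theorem of $\mathbf{QS5}$; it is included so that the next lemma works over $\mathbf{QK}$.

\section{The formula forces a tiling}\label{sec:force}

\begin{lemma}\label{lem:force}
If $\mathcal T$ has no tiling, then $\neg\Phi_{\mathcal T}\in\mathbf{QK}$.
\end{lemma}

\begin{proof}
By (C1), it suffices to extract a tiling from an arbitrary expanding-domain Kripke model with a world $r$ such that $r\models\Phi_{\mathcal T}$.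

By \eqref{F1} there are $a_0,b_0\in D_r$ with $r\models A(a_0)$ and $r\models B(b_0)$. Applying \eqref{F4} and \eqref{F5} repeatedly at $r$, we obtain $a_1,a_2,\dots$ and $b_1,b_2,\dots$ in $D_r$, not necessarily distinct, such that, for all $m,n$, we have $r\models A(a_m)$, $r\models B(b_n)$ and
\begin{gather}
r\models\Box\bigwedge_{(i,j)\notin H}\neg(S_i(a_m)\wedge S_j(a_{m+1})),\label{eq:h}\\
r\models\Box\bigwedge_{(i,j)\notin V}\neg(S_i(b_n)\wedge S_j(b_{n+1})).\label{eq:v}
\end{gather}
By \eqref{F3}, some $R_i(a_m,b_n)$ holds at $r$; let $\tau(m,n)$ be the least such $i$.

\emph{Horizontal condition.} Let $i=\tau(m,n)$ and $j=\tau(m+1,n)$. By \eqref{F2} there is a world $w$ with $rRw$ and $w\models E(b_n)$. By \eqref{F6}, the facts $R_i(a_m,b_n)$ and $R_j(a_{m+1},b_n)$ carry over from $r$ to $w$. Domains expand, so $b_n\in D_r\subseteq D_w$ may be used as a witness at $w$; it shows that $w\models S_i(a_m)$ and $w\models S_j(a_{m+1})$. By \eqref{eq:h}, $(i,j)\in H$.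

\emph{Vertical condition.} Let $i=\tau(m,n)$ and $j=\tau(m,n+1)$. By \eqref{F2} there is a world $w$ with $rRw$ and $w\models E(a_m)$. By \eqref{F6}, $w\models R_i(a_m,b_n)$ and $w\models R_j(a_m,b_{n+1})$. The formula $R_i(x,y)$ is symmetric in $x$ and $y$ by its form, so $w\models R_i(b_n,a_m)$ and $w\models R_j(b_{n+1},a_m)$. Since $a_m\in D_r\subseteq D_w$, it witnesses $w\models S_i(b_n)$ and $w\models S_j(b_{n+1})$. By \eqref{eq:v}, $(i,j)\in V$.

Thus $\tau$ is a tiling.
\end{proof}

\begin{remark}
The meaning of $\prec$ and of the labels played no role: apart from the form of \eqref{F1}--\eqref{F6} and of $S_i$, only the symmetry of $R_i$ was used. Hence nothing had to be required of the accessibility relation. The specific definitions matter only in the converse direction, where a model must be built.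
\end{remark}

\section{A tiling gives a model}\label{sec:model}

\begin{lemma}\label{lem:model}
If $\mathcal T$ has a tiling, then $\neg\Phi_{\mathcal T}\notin\mathbf{QS5}$. If $\mathcal T$ is periodic, then $\neg\Phi_{\mathcal T}\notin\mathbf{QS5}_{fin}$.
\end{lemma}

\begin{proof}
Let $I=\mathbb N$ in the first case and $I=\mathbb Z/p$ with $p\ge2$ in the second, and let $\tau:I^2\to\{1,\dots,k\}$ respect $\mathcal T$. In both cases $m\ne m+1$ for all $m\in I$. We construct a universal constant-domain model in which $\Phi_{\mathcal T}$ is true at every world and which is finite if $I$ is finite. By Lemma~\ref{lem:sound} and the definition of $\mathbf{QS5}_{fin}$, this is enough.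

The model extends the smallest case of Section~\ref{sec:labels}. The order $\prec$ will consist of one chain $c_\ell\prec\dots\prec c_1$ and nothing else, and each world will carry as its label the number of chain elements in it.

\emph{The model.} The domain is $Z\cup\{c_1,\dots,c_\ell\}$, where $Z=\{a_n,b_n:n\in I\}$ and all listed objects are distinct. Accessibility is universal. Each world is the set of individuals satisfying $P$ at it, as follows ($1\le j\le\ell$, $z\in Z$, $m,n\in I$):

\begin{center}
\begin{tabular}{llll}
world & members in $Z$ & members in the chain & purpose\\
\hline
$u$ & all & none & keeps $Z$ from lying below the chain\\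
$g_j$ & none & $c_1,\dots,c_j$ & makes the chain strict, not below $Z$\\
$\alpha$ & all $a_n$ & $c_1,c_2$ & defines $A$\\
$\beta$ & all $b_n$ & $c_1,c_2,c_3$ & defines $B$\\
$e_z$ & $z$ & $c_1,\dots,c_4$ & points at $z$\\
$v_{m,n}$ & $a_m,b_n$ & $c_1,\dots,c_{4+\tau(m,n)}$ & puts tile $\tau(m,n)$ at $(a_m,b_n)$
\end{tabular}
\end{center}

\emph{The order.} As in Section~\ref{sec:labels}, $d\prec d'$ holds at any world if and only if $[d]\subsetneq[d']$, where $[d]$ is the set of worlds containing $d$.
\begin{itemize}
\item If $i<j$, then $[c_j]\subsetneq[c_i]$: the chain members of every world form an initial segment, and $g_i$ contains $c_i$ but not $c_j$.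
\item If $z\in Z$, then $[z]$ and $[c_j]$ are incomparable: $u\in[z]\setminus[c_j]$ and $g_j\in[c_j]\setminus[z]$.
\item If $z,z'\in Z$ are distinct, then $[z]$ and $[z']$ are incomparable: $e_z\in[z]\setminus[z']$ and $e_{z'}\in[z']\setminus[z]$.
\end{itemize}
Hence $d\prec d'$ if and only if $d=c_j$ and $d'=c_i$ for some $i<j$.

\emph{Labels.} For $2\le j\le\ell+1$, the formula $\lambda_j(d)$ holds, at any world, if and only if $d=c_i$ for some $i\ge j$. For $j=2$ this is so because $c_2,\dots,c_\ell$ are exactly the individuals with something above them. If it is true for some $j\le\ell$, then $\lambda_{j+1}(d)$ holds iff $d\prec c_{i'}$ for some $i'\ge j$, that is, iff $d=c_i$ with $i\ge j+1$. In particular, $\lambda_{\ell+1}$ holds of nothing. Since chain members of a world form an initial segment, for $2\le j\le\ell$ the sentence $\Lambda_j$ holds at $w$ iff $c_j\in w$, while $\Lambda_{\ell+1}$ is false everywhere. So, for $2\le j\le\ell$,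
\[
Q_j\text{ holds at }w\iff\text{the chain members of }w\text{ are exactly }c_1,\dots,c_j.
\]
Moreover, $N(d)$ holds iff $d\in Z$: elements of $Z$ are neither above nor below anything, while $c_i\prec c_1$ for $2\le i\le\ell$, and $\ell\ge2$.

\emph{The derived predicates.} We read them off the table.
\begin{itemize}
\item $Q_2$ holds exactly at $g_2$ and $\alpha$. So $A(d)$ holds, at any world, iff $d=a_n$ for some $n\in I$.
\item $Q_3$ holds exactly at $g_3$ and $\beta$. So $B(d)$ holds, at any world, iff $d=b_n$ for some $n\in I$.
\item $Q_4$ holds exactly at $g_4$ and the worlds $e_z$, as every $v_{m,n}$ has at least five chain members. So $E(d)$ holds at $w$ iff $d\in Z$ and $w=e_d$.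
\item $Q_{4+i}$ holds exactly at $g_{4+i}$ and at those $v_{m,n}$ with $\tau(m,n)=i$. So for $d,d'\in Z$, $R_i(d,d')$ holds, at any world, iff $\{d,d'\}\subseteq\{a_m,b_n\}$ for some $m,n$ with $\tau(m,n)=i$. In particular, $R_i(a_m,b_n)$ and $R_i(b_n,a_m)$ are both equivalent to $\tau(m,n)=i$; $R_i(a_m,a_q)$ implies $q=m$; and $R_i(b_n,b_q)$ implies $q=n$.
\end{itemize}

\emph{Verification of $\Phi_{\mathcal T}$ at an arbitrary world.}
Sentence \eqref{F1} holds because $I\ne\emptyset$. Sentence \eqref{F2} holds because $E(z)$ is true at $e_z$ for every $z\in Z$. Sentence \eqref{F3} holds because $R_{\tau(m,n)}(a_m,b_n)$ is true for all $m,n$. Sentence \eqref{F6} holds because $R_i$ begins with $\Diamond$ and accessibility is universal.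

For \eqref{F4}, let $x=a_m$ and take $y=a_{m+1}$. Suppose that $S_i(a_m)\wedge S_j(a_{m+1})$ holds at some world $w$. Then $w=e_z$ for some $z\in Z$, since otherwise $E$ has no witness at $w$, and $z$ is the only witness. So $R_i(a_m,z)$ and $R_j(a_{m+1},z)$ hold. If $z=a_q$, then $q=m$ and $q=m+1$, which is impossible. So $z=b_n$ for some $n$, whence $i=\tau(m,n)$, $j=\tau(m+1,n)$, and $(i,j)\in H$. Thus no conjunct $\neg(S_i(a_m)\wedge S_j(a_{m+1}))$ with $(i,j)\notin H$ is violated anywhere.

For \eqref{F5}, let $x=b_n$ and take $y=b_{n+1}$. Suppose that $S_i(b_n)\wedge S_j(b_{n+1})$ holds at $w$. Again $w=e_z$, and $R_i(b_n,z)$ and $R_j(b_{n+1},z)$ hold. If $z=b_q$, then $q=n$ and $q=n+1$, which is impossible. So $z=a_m$ for some $m$, whence $i=\tau(m,n)$, $j=\tau(m,n+1)$, and $(i,j)\in V$.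
\end{proof}

It matters in this verification that each world points at no more than one object. If a world pointed at two rows $b_n$ and $b_{n'}$ at once, then \eqref{F4} would also compare $\tau(m,n)$ with $\tau(m+1,n')$, and this pair need not be in $H$.

\section{Undecidability}\label{sec:proofs}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:range}]
Let $\mathbf{QK}\subseteq X\subseteq\mathbf{QS5}$. By Lemma~\ref{lem:force} and the first half of Lemma~\ref{lem:model}, for every tile system $\mathcal T$,
\[
\mathcal T\text{ has no tiling}\iff\neg\Phi_{\mathcal T}\in X\cap\mathcal F .
\]
Since $\Phi_{\mathcal T}$ is computable from $\mathcal T$, (T1) shows that $X\cap\mathcal F$ is $\Sigma^0_1$-hard. If $X$ is recursively enumerable, so is $X\cap\mathcal F$, which is therefore $\Sigma^0_1$-complete. This proves Theorem~\ref{thm:range}(1). The logic $\mathbf{QS5}$ is recursively axiomatized and hence recursively enumerable, so $X=\mathbf{QS5}$ gives Theorem~\ref{thm:main}.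

Now let $\mathbf{QK}\subseteq X\subseteq\mathbf{QS5}_{fin}$. If $X\cap\mathcal F$ were decidable, then $\{\mathcal T:\neg\Phi_{\mathcal T}\in X\}$ would be a recursive set. It would contain every tile system without a tiling, by Lemma~\ref{lem:force}, and no periodic one, by the second half of Lemma~\ref{lem:model}. This contradicts (T2). Finally, $\mathcal F\setminus\mathbf{QS5}_{fin}$ is recursively enumerable: enumerate the finite matrices and test formulas on them, at all worlds and under all assignments. So if $\mathbf{QS5}_{fin}\cap\mathcal F$ were recursively enumerable, it would be decidable, contrary to what was just proved for $X=\mathbf{QS5}_{fin}$.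
\end{proof}

\section{One variable, and proper extensions of $\mathbf{S5}$}\label{sec:sharp}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(1)]
Let $\varphi$ be a formula built from $P$ with the single individual variable $x$. By Lemma~\ref{lem:sound} and (C2), $\varphi\in\mathbf{QS5}$ iff $\varphi$ is valid in all universal constant-domain models. Translate $\varphi$ into first-order logic with a binary letter $P$, unary letters $\mathsf W,\mathsf D$ and the two variables $w,x$: the translation $^*$ commutes with $\bot$ and the Boolean connectives, and
\[
P(x)^*=P(w,x),\qquad(\Box\psi)^*=\forall w\,(\mathsf W(w)\to\psi^*),\qquad(\forall x\,\psi)^*=\forall x\,(\mathsf D(x)\to\psi^*),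
\]
with $\Diamond$ and $\exists$ treated as $\neg\Box\neg$ and $\neg\forall\neg$. Then $\varphi\notin\mathbf{QS5}$ iff
\[
\mathsf W(w)\wedge\mathsf D(x)\wedge\neg\varphi^*
\]
is satisfiable. From a universal constant-domain model refuting $\varphi$ we get a structure on the disjoint union of its worlds and individuals. From a structure satisfying the formula we get a model with worlds $\mathsf W$ and domain $\mathsf D$, both nonempty, in which $P(d)$ holds at $v$ iff $P(v,d)$ does; an overlap of $\mathsf W$ and $\mathsf D$ does no harm. The displayed formula belongs to two-variable first-order logic without equality, whose satisfiability problem is decidable \cite{Scott,Mortimer}.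
\end{proof}

For part~(2) we use Scroggs' theorem \cite{Scroggs}: every consistent normal modal logic properly extending $\mathbf{S5}$ is the logic of a cluster $C_n=(W,W\times W)$ with $|W|=n$, for some $n\ge1$. The logic of $C_n$ contains
\[
\mathrm{alt}_n\;=\;\neg\bigwedge_{i=0}^n\Diamond\Bigl(p_i\wedge\bigwedge_{j\ne i}\neg p_j\Bigr),
\]
because the $n+1$ formulas under the diamonds are mutually exclusive and would need $n+1$ different worlds. In a predicate model, the instances of this axiom bound not the number of worlds but the number of worlds that formulas can tell apart; that is enough.

\begin{proposition}\label{prop:alt}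
Let $n\ge1$ and let $L$ be the logic of $C_n$. Then $\varphi\in\mathbf QL$ if and only if $\varphi$ is valid in all universal constant-domain models with exactly $n$ worlds.
\end{proposition}

\begin{proof}
The implication from left to right is Lemma~\ref{lem:sound} for the frame $C_n$.

Conversely, let $\varphi\notin\mathbf QL$. Let $\Sigma$ consist of all formulas $\Box\sigma$, where $\sigma$ is the universal closure of an instance of $\mathrm{alt}_n$ obtained by substituting first-order modal formulas for $p_0,\dots,p_n$. Then $\Sigma\subseteq\mathbf QL$, by substitution, generalization and necessitation. If $\Sigma\cup\{\neg\varphi\}$ were not $\mathbf{QS5}$-consistent, then $\mathbf{QS5}$, and hence $\mathbf QL$, would contain $\Box\sigma_1\wedge\dots\wedge\Box\sigma_s\to\varphi$ for some $\Box\sigma_1,\dots,\Box\sigma_s\in\Sigma$, and $\varphi$ would be in $\mathbf QL$. So, by (C2), $\Sigma\cup\{\neg\varphi\}$ is satisfied at a world $w_*$, under some assignment, in a universal constant-domain model $M$ with domain $D$. By the choice of $\Sigma$, every instance of $\mathrm{alt}_n$, with any parameters from $D$, holds at every world of $M$. Here a formula with parameters is a formula together with an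 assignment of elements of $D$ to its free variables; after renaming variables, finitely many of them may be combined under one assignment.

Call two worlds of $M$ equivalent if they satisfy the same formulas with parameters from $D$. Suppose that $w_0,\dots,w_n$ are pairwise inequivalent. For $i\ne j$ choose a formula $\theta_{ij}$ with parameters that is true at $w_i$ and false at $w_j$ (negate a distinguishing formula if necessary), and let $\chi_i=\bigwedge_{j\ne i}\theta_{ij}$. Then $\chi_i$ is true at $w_i$ and false at every $w_j$ with $j\ne i$. Hence $\chi_i\wedge\bigwedge_{j\ne i}\neg\chi_j$ is true at $w_i$ for each $i\le n$, and the instance of $\mathrm{alt}_n$ with $p_i:=\chi_i$ fails, a contradiction. So there are at most $n$ equivalence classes.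

Restrict $M$ to one representative of each class, choosing $w_*$ for its own class. By induction on formulas with parameters, truth at representatives does not change. The only step that is not immediate is $\Box\psi$: if $\psi$ fails in $M$ at some world $w'$, then it also fails in $M$ at the representative of the class of $w'$, and there the induction hypothesis applies. So $\varphi$ fails at $w_*$ in a model with at most $n$ worlds. Adding copies of $w_*$ until there are exactly $n$ worlds changes no truth values, since a copy satisfies the same formulas as the original.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(2)]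
For $L=\mathbf{S5}$, undecidability is Theorem~\ref{thm:main}. If $L$ is inconsistent, then $\mathbf QL\cap\mathcal F=\mathcal F$ is decidable. Otherwise $L$ is the logic of $C_n$ for some $n\ge1$, and Proposition~\ref{prop:alt} applies. A universal constant-domain model for $P$ with worlds $1,\dots,n$ amounts to a nonempty set $D$ with $n$ unary predicates $P_1,\dots,P_n$, where $P_s$ interprets $P$ at world $s$. For $\psi\in\mathcal F$ and $1\le s\le n$ define $\psi^s$ by
\[
P(x)^s=P_s(x),\qquad P(y)^s=P_s(y),\qquad(\Box\psi)^s=\bigwedge_{t=1}^n\psi^t,\qquad(\Diamond\psi)^s=\bigvee_{t=1}^n\psi^t,
\]
commuting with $\bot$, the Boolean connectives and the quantifiers. Then, under any assignment, $\psi$ holds at world $s$ iff $\psi^s$ holds in $(D,P_1,\dots,P_n)$. So, for $\varphi\in\mathcal F$, we have $\varphi\in\mathbf QL$ iff the classical monadic formulas $\varphi^1,\dots,\varphi^n$ are all valid, and validity in classical monadic logic is decidable \cite{Lowenheim}.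
\end{proof}

\begin{thebibliography}{99}

\bibitem{Berger} Berger, 1966.

\bibitem{BGG} B\"orger, Gr\"adel, Gurevich, \emph{The Classical Decision Problem}, 1997.

\bibitem{GK} Gurevich, Koryakov, Siberian Math. J. \textbf{13} (1972).

\bibitem{HC} Hughes, Cresswell, \emph{A New Introduction to Modal Logic}, 1996.

\bibitem{Kripke} Kripke, 1959.

\bibitem{Lowenheim} L\"owenheim, 1915.

\bibitem{Mortimer} Mortimer, 1975.

\bibitem{Robinson} Robinson, 1971.

\bibitem{Scott} Scott, 1962.

\bibitem{Scroggs} Scroggs, J. Symbolic Logic \textbf{16}, 1951.

\bibitem{source} ``Undecidability Of Predicate Modal And'', https://dshkatov.github.io/uva.pdf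

\end{thebibliography}

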